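
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Sums of two units in matrix rings over rings of algebraic integers}


\begin{abstract}
Let $R$ be the ring of integers of a number field $K$, and suppose that $R$ is not a principal ideal domain. We show that every matrix in $M_n(R)$ is a sum of two units for every $n\ge 2$, with one exception: if $n=2$ and $K$ is imaginary quadratic, then some matrices need three units. For $n\ge 3$ the statement holds over every Dedekind domain, and the proof is elementary: up to a unit factor, every endomorphism of a projective module of rank at least $3$ has zero diagonal with respect to a suitable decomposition into rank-one modules. For $n=2$ an infinite unit group is needed, and the proof combines class field theory, Chebotarev's density theorem and Siegel's theorem on integral points.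
\end{abstract}

\section{The question and the answer}

The \emph{unit sum number} $u(R)$ of an associative ring $R$ with identity is the least positive integer $k$, if one exists, such that every element of $R$ is a sum of exactly $k$ units. In the rings of integers themselves such a number need not exist: in $\mathbb Z$ a sum of $k$ units has absolute value at most $k$. Matrix rings behave much better, because they have many unipotent elements. Throughout, rings are nonzero, so $0$ is not a unit and $u\ge 2$. Part (b) of the following lemma is known; we include a short proof.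

\begin{lemma}\label{lem:zero}
Let $R$ be a ring and $n\ge 2$.
\begin{enumerate}
\item[(a)] Every matrix in $M_n(R)$ with zero diagonal is a sum of two units.
\item[(b)] Every matrix in $M_n(R)$ is a sum of three units. Hence $u(M_n(R))\in\{2,3\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A matrix with zero diagonal is $U+L$ with $U$ strictly upper and $L$ strictly lower triangular, and
\[
U+L=(1+U)+\bigl(-(1-L)\bigr),
\]
where $1+U$ and $1-L$ are invertible because $U$ and $L$ are nilpotent.

(b) Let $d_1,\dots,d_n$ be the diagonal of $A$. By (a) it suffices to find an invertible $V$ with the same diagonal, since then $A-V$ is a sum of two units. Let $U$ have diagonal entries $1$, entries $U_{i,i+1}=d_i$ for $i<n$, and zeros elsewhere; let $C$ be the permutation matrix with $C_{i+1,i}=1$ for $i<n$ and $C_{1n}=1$. Then $(UC)_{ij}=U_{i,j+1}$ for $j<n$ and $(UC)_{in}=U_{i1}$. So $UC$ has diagonal $d_1,\dots,d_{n-1},0$, and its $(n,n-1)$ entry is $U_{nn}=1$. Let $V$ arise from $UC$ by adding column $n-1$, multiplied on the right by $d_n$, to column $n$. Then $V$ is invertible with diagonal $d_1,\dots,d_n$.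
\end{proof}

So the only question is whether two units suffice. Over a principal ideal domain they do: by the Smith normal form $A=VDW$ with $V,W$ invertible and $D$ diagonal; if $C$ is the permutation matrix of an $n$-cycle, then $DC$ has zero diagonal, and $A=V(DC)(C^{-1}W)$ is a sum of two units by Lemma~\ref{lem:zero}(a). Hence $u(M_n(R))=2$ for every principal ideal domain $R$ and every $n\ge2$.

Over a Dedekind domain that is not a principal ideal domain, the Smith normal form is not available in general; the obstruction lies in the Picard group $\mathrm{Pic}(R)$, here the ideal class group. The following facts are known for a ring of algebraic integers $R$, that is, the ring of integers of a number field. If $n\ge 2|\mathrm{Pic}(R)|$, then $u(M_n(R))=2$. If $R$ is the ring of integers of an imaginary quadratic field with nontrivial class group, for example $\mathbb Z[\sqrt{-5}]$, then $u(M_2(R))=3$. The paper \cite{BD} poses the question that we answer here: \emph{what is $u(M_n(R))$ for $2\le n<2|\mathrm{Pic}(R)|$?} The range is nonempty only if $|\mathrm{Pic}(R)|>1$.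

The bound $2|\mathrm{Pic}(R)|$ suggests that the answer in this range depends on the size of the class group. It does not.

\begin{theorem}\label{thm:main}
Let $R$ be the ring of integers of a number field $K$ with $|\mathrm{Pic}(R)|>1$, and let $2\le n<2|\mathrm{Pic}(R)|$. Then
\[
u(M_n(R))=\begin{cases}3&\text{if $n=2$ and $K$ is imaginary quadratic},\\ 2&\text{in all other cases.}\end{cases}
\]
\end{theorem}

It follows from two stronger theorems. Here and below, $R^*$ is the unit group of $R$.

\begin{theorem}\label{thm:A}
Let $R$ be a Dedekind domain and $Q$ a finitely generated projective $R$-module of rank $n\ge3$. Every endomorphism of $Q$ is a sum of two automorphisms. In particular, $u(M_n(R))=2$ for all $n\ge 3$.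
\end{theorem}

\begin{theorem}\label{thm:B}
Let $R=O_{K,S}$ be a ring of $S$-integers in a number field $K$, where $S$ is a finite set of places containing all archimedean ones.
\begin{enumerate}
\item[(a)] If $R^*$ is infinite, every endomorphism of a projective $R$-module of rank $2$ is a sum of two automorphisms; in particular $u(M_2(R))=2$.
\item[(b)] Suppose that $\mathrm{Pic}(R)\ne1$. Then $u(M_2(R))=2$ if and only if $R^*$ is infinite. If $R^*$ is finite, then $u(M_2(R))=3$; this happens exactly when $R$ is the full ring of integers of an imaginary quadratic field of class number greater than $1$.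
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:A} and~\ref{thm:B}]
For $n\ge3$ use Theorem~\ref{thm:A}. For $n=2$ use Theorem~\ref{thm:B}(b), with $S$ the set of archimedean places.
\end{proof}

In particular, the hypothesis $n\ge2|\mathrm{Pic}(R)|$ in the known result can be replaced by $n\ge3$ for every ring of algebraic integers, indeed for every Dedekind domain. The bound $n\ge 3$ is sharp because of the imaginary quadratic rings of class number greater than $1$. The next example shows the exception, and why it disappears in size $3$.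

\begin{example}\label{ex:minus5}
Let $R=\mathbb Z[\sqrt{-5}]$, so $R^*=\{\pm1\}$, and let $\mathfrak e=(3,1+\sqrt{-5})$, the set of all $a+b\sqrt{-5}$ with $a\equiv b \pmod 3$. It has norm $3$ and is not principal, since $a^2+5b^2=3$ has no integral solution. Consider
\[
A=\begin{pmatrix}3&1+\sqrt{-5}\\0&0\end{pmatrix}.
\]
Suppose $A=\alpha+\beta$ with units $\alpha,\beta$, and let $\varphi=A\alpha^{-1}$. The second row of $\varphi$ is zero, and the two entries $x,y$ of its first row generate the same ideal as those of $A$, namely $\mathfrak e$. Moreover, $1-\varphi=-\beta\alpha^{-1}$ is a unit, so its determinant $1-x$ is $\pm1$. If $x=2$, then $2\in\mathfrak e$, which is false. If $x=0$, then $y$ generates $\mathfrak e$, which is impossible. So $A$ is not a sum of two units, and $u(M_2(R))=3$.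

Now put the same row into a $3\times 3$ matrix, with first row $(3,\ 1+\sqrt{-5},\ 0)$ and zeros below. A cyclic permutation of the columns, which is multiplication by a unit, turns it into the matrix $B$ with first row $(0,\ 3,\ 1+\sqrt{-5})$ and zeros below, and $B=(1+B)+(-1)$ is a sum of two units. In size $3$ the two generators of a nonprincipal ideal both fit off the diagonal; in size $2$ they do not.
\end{example}

In the example, $A$ was replaced by a matrix $\varphi$ with the same image. This works in general: after multiplication by a unit only the \emph{image} $P$ of an endomorphism matters (Section~\ref{sec:image}). For rank $n\ge3$ we construct an endomorphism with zero diagonal and image $P$ (Section~\ref{sec:A}). For $n=2$ we first treat matrices of rank one, which settles the case of finite $R^*$ (Section~\ref{sec:rankone}), and then use an infinite unit group for the rest (Section~\ref{sec:B}).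

\section{Only the image matters}\label{sec:image}

Let $R$ be a Dedekind domain with fraction field $K$. ``Prime'' means nonzero prime ideal. A field is allowed as a degenerate case: it has no primes, its only nonzero fractional ideal is $R$, and the arguments below remain valid with the conditions at primes omitted. We recall two standard facts.

\smallskip
\noindent\textbf{(D1)} (Steinitz) A finitely generated torsion-free $R$-module is projective, and is isomorphic to a direct sum $\mathfrak x_1\oplus\dots\oplus\mathfrak x_m$ of fractional ideals. Up to isomorphism it is determined by its rank $m$ and its Steinitz class $[\mathfrak x_1\cdots\mathfrak x_m]\in\mathrm{Pic}(R)$. The class is multiplicative on direct sums, so cancellation holds: if $M\oplus P\cong M'\oplus P$, then $M\cong M'$.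

\smallskip
\noindent\textbf{(D2)} Let $\mathfrak g$ be a nonzero fractional ideal and $\mathfrak c$ a nonzero ideal. There is $0\ne a\in\mathfrak g$ such that the ideal $a\mathfrak g^{-1}\subseteq R$ is coprime to $\mathfrak c$. Indeed, by the Chinese remainder theorem there is $a\in\mathfrak g$ with $a\notin\mathfrak p\mathfrak g$ for every prime $\mathfrak p\mid\mathfrak c$; if $\mathfrak c=R$, any $a\ne0$ will do.

\smallskip
A projective module of finite rank is finitely generated: it embeds in a free module, by finiteness of the rank it lies in the span of finitely many basis elements, and $R$ is noetherian. So (D1) applies to the modules in Theorem~\ref{thm:B}.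

Fact (D2) is our substitute for principal generators: $\mathfrak g$ need not have a generator, but it has elements that generate it locally at any prescribed finite set of primes. The Smith normal form has the following substitute.

\begin{lemma}\label{lem:stacked}
Let $P$ be a submodule of rank $r$ of a finitely generated projective module $Q$ of rank $n$. There are rank-one projective modules $X_1,\dots,X_n$ and nonzero ideals $\mathfrak e_1,\dots,\mathfrak e_r$ with
\[
Q=X_1\oplus\dots\oplus X_n,\qquad P=\mathfrak e_1X_1\oplus\dots\oplus\mathfrak e_rX_r .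
\]
\end{lemma}

\begin{proof}
We use induction on $r$; the case $r=0$ is (D1). Let $r\ge1$. Put $\mathfrak e_1=\sum_\lambda\lambda(P)$, where $\lambda$ runs through $\mathrm{Hom}(Q,R)$. This is a nonzero ideal. Let $D=\mathfrak e_1^{-1}P\subset KQ$. For every $\lambda$ we have $\lambda(D)\subseteq R$, so $D\subseteq Q$, because $Q$ is reflexive. If $D\subseteq\mathfrak pQ$ for some prime $\mathfrak p$, then $P\subseteq\mathfrak e_1\mathfrak pQ$, whence $\mathfrak e_1\subseteq\mathfrak e_1\mathfrak p$, a contradiction. So $D\not\subseteq\mathfrak pQ$ for every prime $\mathfrak p$.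

We look for a rank-one summand of $Q$ that lies in $D$. Let $\Sigma$ be the finite set of primes in the support of the torsion submodule of $Q/D$. For each $\mathfrak p\in\Sigma$ there is an element of $D$ outside $\mathfrak pQ$. Since $D\to\prod_{\mathfrak p\in\Sigma}D/\mathfrak pD$ is onto and $\mathfrak pD\subseteq\mathfrak pQ$, there is $0\ne x\in D$ with $x\notin\mathfrak pQ$ for all $\mathfrak p\in\Sigma$ simultaneously. Put $X_1=Kx\cap Q$. We check $X_1\subseteq D$ locally. If $\mathfrak p\in\Sigma$, then $x\notin\mathfrak pQ_{\mathfrak p}$, so $Kx\cap Q_{\mathfrak p}=R_{\mathfrak p}x\subseteq D_{\mathfrak p}$. If $\mathfrak p\notin\Sigma$, then $Q_{\mathfrak p}/D_{\mathfrak p}$ is torsion-free, while every element of $Kx\cap Q_{\mathfrak p}$ has a multiple by a nonzero scalar in $D_{\mathfrak p}$; so $Kx\cap Q_{\mathfrak p}\subseteq D_{\mathfrak p}$.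

The module $Q/X_1$ is torsion-free, hence projective, so $Q=X_1\oplus Q'$ for some $Q'$. As $X_1\subseteq D$, we get $D=X_1\oplus(D\cap Q')$ and
\[
P=\mathfrak e_1D=\mathfrak e_1X_1\oplus\mathfrak e_1(D\cap Q').
\]
Apply the induction hypothesis to $\mathfrak e_1(D\cap Q')\subseteq Q'$, which has rank $r-1$.
\end{proof}

\begin{lemma}\label{lem:image}
Let $Q$ be a finitely generated projective module, $A\in\mathrm{End}(Q)$ and $P=A(Q)$.
\begin{enumerate}
\item[(a)] If $\varphi\in\mathrm{End}(Q)$ has $\varphi(Q)=P$, then $A=\varphi W$ with $W\in\mathrm{Aut}(Q)$. Hence if $\varphi$ is a sum of two automorphisms, so is $A$.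
\item[(b)] $A$ is a sum of two automorphisms if and only if there is $\varphi\in\mathrm{End}(Q)$ with $\varphi(Q)=P$ and $1-\varphi\in\mathrm{Aut}(Q)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) As $P$ is projective, the maps $A,\varphi\colon Q\to P$ have right inverses $\sigma,\tau\colon P\to Q$, so that $Q=\ker A\oplus\sigma(P)=\ker\varphi\oplus\tau(P)$. By (D1), $\ker A\cong\ker\varphi$. Let $W$ be such an isomorphism on $\ker A$, and let $W\sigma(p)=\tau(p)$ for $p\in P$. Then $W\in\mathrm{Aut}(Q)$ and $\varphi W=A$. If $\varphi=\alpha+\beta$, then $A=\alpha W+\beta W$.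

(b) If $A=\alpha+\beta$ with automorphisms $\alpha,\beta$, put $\varphi=A\alpha^{-1}$; then $\varphi(Q)=P$ and $1-\varphi=-\beta\alpha^{-1}$. Conversely, write $A=\varphi W$ as in (a); then $A=W-(1-\varphi)W$.
\end{proof}

We now fix $P\subseteq Q$ decomposed as in Lemma~\ref{lem:stacked} and look for suitable $\varphi$ with $\varphi(Q)=P$. Write $X_i=\mathfrak x_iy_i$ with a basis $y_1,\dots,y_n$ of $KQ$ and fractional ideals $\mathfrak x_i$, and write endomorphisms of $KQ$ as matrices in this basis, $\varphi(y_j)=\sum_i\varphi_{ij}y_i$. Such a matrix lies in $\mathrm{End}(Q)$ if and only if $\varphi_{ij}\in\mathfrak x_i\mathfrak x_j^{-1}$ for all $i,j$. Put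
\[
\mathfrak g_{ij}=\mathfrak e_i\mathfrak x_i\mathfrak x_j^{-1}\qquad(1\le i\le r,\ 1\le j\le n).
\]
Then $\varphi(Q)\subseteq P$ if and only if $\varphi_{ij}\in\mathfrak g_{ij}$ for $i\le r$ and $\varphi_{ij}=0$ for $i>r$. For such $\varphi$ we call
\[
\nu(\varphi_{ij})=\varphi_{ij}\,\mathfrak g_{ij}^{-1}\subseteq R\qquad(i\le r)
\]
the \emph{normalized ideal} of the entry. Likewise, a minor $M$ formed from a set $I\subseteq\{1,\dots,r\}$ of rows and a set $J$ of columns, $|I|=|J|$, has normalized ideal
\[
\nu(M)=M\prod_{j\in J}\mathfrak x_j\prod_{i\in I}(\mathfrak e_i\mathfrak x_i)^{-1}\subseteq R .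
\]
If $M$ is $\pm$ a product of entries, one from each row in $I$ and each column in $J$, then $\nu(M)$ is the product of the normalized ideals of these entries. By (D2), every position $(i,j)$ with $i\le r$ can be filled by a nonzero entry whose normalized ideal is coprime to any given nonzero ideal. Normalized ideals let us argue as if all the modules $X_i$ and $\mathfrak e_iX_i$ were free.

\begin{lemma}\label{lem:minors}
Let $\varphi(Q)\subseteq P$. Then $\varphi(Q)=P$ if and only if the normalized ideals of the $r\times r$ minors in rows $1,\dots,r$ sum to $R$. In particular, if $r=n$, then $\varphi(Q)=P$ if and only if $(\det\varphi)=\mathfrak e_1\cdots\mathfrak e_n$; and $\psi\in\mathrm{End}(Q)$ is an automorphism if and only if $\det\psi\in R^*$.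
\end{lemma}

\begin{proof}
Localize at a prime $\mathfrak p$ and let $\mathfrak x_j=(\xi_j)$, $\mathfrak e_i=(\epsilon_i)$ there. In the bases $\xi_jy_j$ $(j\le n)$ of $Q_{\mathfrak p}$ and $\epsilon_i\xi_iy_i$ $(i\le r)$ of $P_{\mathfrak p}$ the map $\varphi\colon Q_{\mathfrak p}\to P_{\mathfrak p}$ has the matrix $\bigl(\varphi_{ij}\xi_j/(\epsilon_i\xi_i)\bigr)$, whose minors generate the localizations of the normalized ideals. By Nakayama's lemma the map is onto if and only if it has rank $r$ modulo $\mathfrak p$, that is, if some $r\times r$ minor of this matrix is a unit of $R_{\mathfrak p}$. (Over a field the statement is that $\varphi$ has rank $r$.) For $r=n$ the only minor has normalized ideal $\det\varphi\cdot(\mathfrak e_1\cdots\mathfrak e_n)^{-1}$. The last claim is the case $P=Q$, since an endomorphism of $Q$ that is onto is also injective.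
\end{proof}

We obtain the criterion on which Theorem~\ref{thm:A} rests.

\begin{corollary}\label{cor:criterion}
Let $A\in\mathrm{End}(Q)$ and $P=A(Q)$. If some $\varphi\in\mathrm{End}(Q)$ with zero diagonal has $\varphi(Q)=P$, then $A$ is a sum of two automorphisms.
\end{corollary}

\begin{proof}
Membership in $\mathrm{End}(Q)$ is tested entry by entry, so the strictly upper and strictly lower triangular parts of $\varphi$ lie in $\mathrm{End}(Q)$. Hence the proof of Lemma~\ref{lem:zero}(a) shows that $\varphi$ is a sum of two automorphisms. Apply Lemma~\ref{lem:image}(a).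
\end{proof}

\section{Rank at least three}\label{sec:A}

\subsection*{The smallest cases}

Let $n=r=3$. Consider
\[
\varphi=\begin{pmatrix}0&a_1&b\\ c_2&0&a_2\\ h_1&h_2&0\end{pmatrix},\qquad \det\varphi=h_1\,a_1a_2+h_2\,bc_2 .
\]
Over a principal ideal domain we could take generators $a_1,a_2,h_1$ of the ideals $\mathfrak g_{12},\mathfrak g_{23},\mathfrak g_{31}$ and zeros elsewhere. In general there are no generators, but two products are available. By (D2) choose nonzero $a_1,a_2$ and then nonzero $b,c_2$ so that $\nu(a_1)\nu(a_2)$ and $\nu(b)\nu(c_2)$ are coprime. As $h_1$ and $h_2$ run through $\mathfrak g_{31}$ and $\mathfrak g_{32}$, the determinant runs through the ideal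
\[
a_1a_2\mathfrak g_{31}+bc_2\mathfrak g_{32}=\bigl(\nu(a_1)\nu(a_2)+\nu(b)\nu(c_2)\bigr)\,\mathfrak e_1\mathfrak e_2\mathfrak e_3=\mathfrak e_1\mathfrak e_2\mathfrak e_3 .
\]
If $P=A(Q)$ has rank $3$, then $P\cong Q$, so the right-hand side is principal by (D1), and some choice of $h_1,h_2$ gives a generator as the determinant. By Lemma~\ref{lem:minors}, $\varphi(Q)=P$, and the diagonal is zero.

For four columns the first three rows will be
\[
\begin{pmatrix}0&a_1&0&b\\ c_2&0&a_2&0\\ c_3&0&0&a_3\end{pmatrix}.
\]
The minors obtained by deleting column $1$, $2$, $3$ are $a_1a_2a_3$, $-b\,c_3a_2$ and $-c_2a_1a_3$. Suppose that $\nu(a_1),\nu(a_2),\nu(a_3)$ are pairwise coprime, and coprime to the normalized ideals of $b,c_2,c_3$. Then a prime dividing the normalized ideal of the first minor divides exactly one $\nu(a_i)$. If $i=1$ or $i=3$, it does not divide that of the second minor, and if $i=2$, it does not divide that of the third.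

The general pattern is the same: the minor $a_1\cdots a_s$ would suffice if the $a_i$ were generators, and for each $i$ there is a reserve minor that avoids $a_i$. The minor obtained by deleting the \emph{last} column is deliberately not used: in the full-rank case, the expansion of the determinant along the last row multiplies it by the last diagonal entry, which must be zero.

\subsection*{The pattern}

\begin{lemma}\label{lem:pattern}
Let $2\le s\le n-1$ and $s\le r$. There are entries $\varphi_{ij}\in\mathfrak g_{ij}$ $(1\le i\le s,\ 1\le j\le n)$ with $\varphi_{ii}=0$ and $\varphi_{ij}=0$ for $j>s+1$ such that the following holds. For $1\le j\le s$ let $M_j$ be the minor on the rows $1,\dots,s$ and the columns $\{1,\dots,s+1\}\setminus\{j\}$. Then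
\[
\nu(M_1)+\dots+\nu(M_s)=R .
\]
\end{lemma}

\begin{proof}
Put
\[
\varphi_{12}=a_1,\qquad \varphi_{1,s+1}=b,\qquad \varphi_{i1}=c_i,\quad \varphi_{i,i+1}=a_i\quad(2\le i\le s),
\]
and zeros elsewhere. These positions are distinct and off the diagonal. By (D2) choose nonzero $a_1,\dots,a_s$ one after another such that the ideals $\mathfrak a_i=\nu(a_i)$ are pairwise coprime, and then nonzero $b,c_2,\dots,c_s$ such that $\mathfrak b=\nu(b)$ and $\mathfrak c_i=\nu(c_i)$ are coprime to $\mathfrak a_1\cdots\mathfrak a_s$. We compute the minors.

\emph{$M_1=a_1a_2\cdots a_s$.} Without column $1$, row $i\ge2$ has only the entry $a_i$, in column $i+1$; so the submatrix is upper triangular with diagonal $a_1,\dots,a_s$.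

\emph{$M_2=\pm\,b\,c_s\,a_2\cdots a_{s-1}$} (so $M_2=\pm\,b\,c_2$ if $s=2$). Without column $2$, row $1$ has only $b$, in column $s+1$. After deleting this row and column, row $s$ has only $c_s$, in column $1$. After deleting these too, each row $i$ with $2\le i\le s-1$ has only $a_i$, in column $i+1$.

\emph{$M_j=\pm\,c_{j-1}\prod_{i\ne j-1}a_i$ for $3\le j\le s$.} Column $2$ has only $a_1$, in row $1$. After deleting this row and column, row $j-1$ has only $c_{j-1}$, in column $1$, since its other entry $a_{j-1}$ was in the omitted column $j$. After deleting these too, each remaining row $i$ has only $a_i$, in column $i+1$.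

Now let a prime $\mathfrak p$ contain $\nu(M_1)=\mathfrak a_1\cdots\mathfrak a_s$. Then $\mathfrak p$ contains $\mathfrak a_i$ for exactly one $i$, and none of $\mathfrak b,\mathfrak c_2,\dots,\mathfrak c_s$. If $i=1$ or $i=s$, then $\mathfrak p$ does not contain $\nu(M_2)=\mathfrak b\,\mathfrak c_s\,\mathfrak a_2\cdots\mathfrak a_{s-1}$. If $2\le i\le s-1$, then $\mathfrak p$ does not contain $\nu(M_{i+1})=\mathfrak c_i\prod_{k\ne i}\mathfrak a_k$. So no prime contains all $\nu(M_j)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $n\ge3$, $A\in\mathrm{End}(Q)$, and let $P=A(Q)$ have rank $r$ and be decomposed as in Lemma~\ref{lem:stacked}. By Corollary~\ref{cor:criterion} we need $\varphi$ with zero diagonal and $\varphi(Q)=P$.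

\emph{$r=0$.} Take $\varphi=0$.

\emph{$r=1$.} By (D2) choose nonzero $\varphi_{12}\in\mathfrak g_{12}$ and $\varphi_{13}\in\mathfrak g_{13}$ with coprime normalized ideals, and let all other entries be zero. Lemma~\ref{lem:minors} gives $\varphi(Q)=P$. Here $n\ge3$ is used: the first row needs two places off the diagonal.

\emph{$2\le r\le n-1$.} Take rows $1,\dots,r$ from Lemma~\ref{lem:pattern} with $s=r$, and let the other rows be zero. By Lemma~\ref{lem:minors}, $\varphi(Q)=P$.

\emph{$r=n$.} Now $A$ is injective, so $P\cong Q$, and comparison of Steinitz classes shows that $\mathfrak e_1\cdots\mathfrak e_n=(\delta)$ is principal. Take rows $1,\dots,n-1$ from Lemma~\ref{lem:pattern} with $s=n-1$, which is at least $2$ because $n\ge3$. Let the last row be $(h_1,\dots,h_{n-1},0)$ with $h_j\in\mathfrak g_{nj}$ to be chosen. Expanding along this row,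
\[
\det\varphi=\sum_{j=1}^{n-1}(-1)^{n+j}h_jM_j .
\]
By definition of the normalized ideal, $(M_j)=\nu(M_j)\prod_{i<n}\mathfrak e_i\mathfrak x_i\prod_{k\ne j}\mathfrak x_k^{-1}$, and hence $M_j\mathfrak g_{nj}=M_j\,\mathfrak e_n\mathfrak x_n\mathfrak x_j^{-1}=\nu(M_j)\,\mathfrak e_1\cdots\mathfrak e_n$. So the set of possible values of $\det\varphi$ is
\[
\sum_{j=1}^{n-1}M_j\,\mathfrak g_{nj}=\Bigl(\sum_{j=1}^{n-1}\nu(M_j)\Bigr)\mathfrak e_1\cdots\mathfrak e_n=(\delta).
\]
Choose the $h_j$ with $\det\varphi=\delta$. By Lemma~\ref{lem:minors}, $\varphi(Q)=P$.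
\end{proof}

\section{Rank-one matrices of size two, and finite unit groups}\label{sec:rankone}

For $n=2$ a zero diagonal leaves only one place in each row, and we must use the full strength of Lemma~\ref{lem:image}(b). For matrices of rank one it gives an exact criterion, which generalizes the computation in Example~\ref{ex:minus5}.

\begin{proposition}\label{prop:C}
Let $R$ be a Dedekind domain and let $A\in M_2(R)$ have rank $1$. Put $X=KA(R^2)\cap R^2$ and write $A(R^2)=\mathfrak eX$ with a nonzero ideal $\mathfrak e$, which is possible by Lemma~\ref{lem:stacked}. Then $A$ is a sum of two units of $M_2(R)$ if and only if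
\begin{enumerate}
\item[$(\alpha)$] $[\mathfrak e][X]^2=1$ in $\mathrm{Pic}(R)$, or
\item[$(\beta)$] there is a unit $\varepsilon\ne1$ of $R$ with $\varepsilon\equiv1\pmod{\mathfrak e}$.
\end{enumerate}
\end{proposition}

\begin{proof}
Lemma~\ref{lem:stacked} gives $R^2=X_1\oplus X_2$ and $A(R^2)=\mathfrak e_1X_1$. Since $X_1$ is a direct summand of $R^2$ and $KX_1=KA(R^2)$, we have $X_1=X$, and so $\mathfrak e_1=\mathfrak e$. Comparing Steinitz classes, $\mathfrak x_1\mathfrak x_2$ is principal. By Lemma~\ref{lem:minors}, the endomorphisms with image $\mathfrak eX$ are the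
\[
\varphi=\begin{pmatrix}x&y\\0&0\end{pmatrix},\qquad x\in\mathfrak e,\quad y\in\mathfrak g:=\mathfrak e\mathfrak x_1\mathfrak x_2^{-1},\quad x\mathfrak e^{-1}+y\mathfrak g^{-1}=R,
\]
and $\det(1-\varphi)=1-x$. By Lemmas~\ref{lem:image}(b) and~\ref{lem:minors}, $A$ is a sum of two units if and only if such $x,y$ exist with $1-x\in R^*$. With $x=0$ this is possible if and only if $\mathfrak g$ is principal; since $[\mathfrak x_2]=[\mathfrak x_1]^{-1}$, this is $(\alpha)$. With $x=1-\varepsilon\ne0$, where $\varepsilon\in R^*$, it is possible if and only if $1-\varepsilon\in\mathfrak e$, since a suitable $y$ then exists by (D2); this is $(\beta)$.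
\end{proof}

\begin{corollary}\label{cor:finite}
Let $R$ be a Dedekind domain with $\mathrm{Pic}(R)\ne1$. If $u(M_2(R))=2$, then for every nonzero ideal $\mathfrak c$ there is a unit $\varepsilon\ne1$ with $\varepsilon\equiv1\pmod{\mathfrak c}$; in particular $R^*$ is infinite. Consequently, if $R^*$ is finite, then $u(M_2(R))=3$.
\end{corollary}

\begin{proof}
Let $u(M_2(R))=2$, let $I$ be a nonprincipal ideal and $0\ne c\in\mathfrak c$. Every ideal of $R$ can be generated by two elements; let $cI=(a,b)$ and $A=\begin{pmatrix}a&b\\0&0\end{pmatrix}$. Here $X\cong R$ and $\mathfrak e=cI$ is not principal, so $(\alpha)$ fails. Hence $(\beta)$ holds, and it gives a unit $\varepsilon\ne1$ with $\varepsilon\equiv1$ modulo $cI\subseteq\mathfrak c$.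

Suppose that $R^*$ were finite. Take a prime $\mathfrak p$ and let $\mathfrak c$ be the product of $\mathfrak p$ and all the ideals $(1-\varepsilon)$ with $1\ne\varepsilon\in R^*$. For the unit $\varepsilon$ just found, $1-\varepsilon\in\mathfrak c\subseteq(1-\varepsilon)\mathfrak p$, which is impossible because $1-\varepsilon\ne0$. The last statement follows with Lemma~\ref{lem:zero}(b).
\end{proof}

\begin{example}\label{ex:plus10}
Let $R=\mathbb Z[\sqrt{10}]$ and $\mathfrak q=(3,1+\sqrt{10})$, the set of all $a+b\sqrt{10}$ with $a\equiv b\pmod3$. This ideal has norm $3$ and is not principal, since $a^2-10b^2=\pm3$ has no solution modulo $5$. For $A=\begin{pmatrix}3&1+\sqrt{10}\\0&0\end{pmatrix}$, the analogue of the matrix in Example~\ref{ex:minus5}, condition $(\alpha)$ fails. But the unit $\varepsilon=-(3+\sqrt{10})$ satisfies $1-\varepsilon=4+\sqrt{10}\in\mathfrak q$, so $(\beta)$ holds. Explicitly, $(4+\sqrt{10},3)=\mathfrak q$, so $\varphi=\begin{pmatrix}4+\sqrt{10}&3\\0&0\end{pmatrix}$ has the same image as $A$, and $\det(1-\varphi)=\varepsilon$.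
\end{example}

\section{Rank two with infinitely many units}\label{sec:B}

Let $R=O_{K,S}$. By the $S$-unit theorem $R^*$ is finitely generated of rank $|S|-1$. So $R^*$ is finite if and only if $|S|=1$, that is, if $R=\mathbb Z$ or $R$ is the ring of integers of an imaginary quadratic field. As $\mathrm{Pic}(\mathbb Z)=1$, part (b) of Theorem~\ref{thm:B} follows from part (a) and Corollary~\ref{cor:finite}.

For part (a), assume from now on that $R^*$ is infinite, let $Q$ be projective of rank $2$, let $A\in\mathrm{End}(Q)$, and decompose $P=A(Q)$, of rank $r$, as in Lemma~\ref{lem:stacked}. By Lemma~\ref{lem:image}(b) and the last claim of Lemma~\ref{lem:minors}, we need $\varphi$ with $\varphi(Q)=P$ such that $\det(1-\varphi)$ is a unit. If $r=0$, take $\varphi=0$.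

Let $r=1$. Since $R/\mathfrak e_1$ is finite and $R^*$ is infinite, two different units are congruent modulo $\mathfrak e_1$, and their quotient is a unit $\varepsilon\ne1$ with $x:=1-\varepsilon\in\mathfrak e_1$. By (D2) choose $y\in\mathfrak g_{12}$ with $\nu(y)$ coprime to $x\mathfrak e_1^{-1}$. Then $\varphi=\begin{pmatrix}x&y\\0&0\end{pmatrix}$ has $\varphi(Q)=P$ by Lemma~\ref{lem:minors}, and $\det(1-\varphi)=\varepsilon$.

The case $r=2$ occupies the rest of the section. Now $P\cong Q$, so $\mathfrak e_1\mathfrak e_2=(\delta)$ with $0\ne\delta\in R$. Put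
\[
\mathfrak g=\mathfrak g_{12}=\mathfrak e_1\mathfrak x_1\mathfrak x_2^{-1},\qquad\text{so that}\qquad \mathfrak g_{21}=\mathfrak e_2\mathfrak x_2\mathfrak x_1^{-1}=\delta\mathfrak g^{-1}.
\]

\subsection*{From matrices to prime divisors of a quadratic polynomial}

We need $\varphi=\begin{pmatrix}x&y\\z&w\end{pmatrix}$ with $x\in\mathfrak e_1$, $w\in\mathfrak e_2$, $y\in\mathfrak g$, $z\in\delta\mathfrak g^{-1}$, such that $\det\varphi=\delta\eta$ for some unit $\eta$ and $\det(1-\varphi)=1-\mathrm{tr}\,\varphi+\det\varphi$ is a unit. A zero diagonal would force $(y)=\mathfrak g$, which is impossible if $\mathfrak g$ is not principal. We therefore use the diagonal, in the simplest way: we ask for $\mathrm{tr}\,\varphi=\det\varphi=\delta\eta$, which makes $\det(1-\varphi)=1$, and we take both diagonal entries in $(\delta)=\mathfrak e_1\mathfrak e_2$. So let $w=\delta v$ and $x=\delta(\eta-v)$ with $v\in R$. Then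
\[
yz=xw-\delta\eta=-\delta\,g_\eta(v),\qquad g_\eta(v)=\delta v^2-\delta\eta v+\eta .
\]
It remains to factor: $(y)=\mathfrak g\mathfrak h$ and $(z)=\delta\mathfrak g^{-1}\mathfrak h'$ with $\mathfrak h\mathfrak h'=(g_\eta(v))$. So $g_\eta(v)$ should have a divisor $\mathfrak h$ in the class $[\mathfrak g]^{-1}$. We look for a prime one.

\begin{lemma}\label{lem:step1}
Suppose there are a unit $\eta$, a prime $\mathfrak p$ of $R$ in the class $[\mathfrak g]^{-1}$, and $v\in R$ with $g_\eta(v)\in\mathfrak p$. Then $A$ is a sum of two automorphisms.
\end{lemma}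

\begin{proof}
Write $\mathfrak g\mathfrak p=(y)$ and set
\[
x=\delta(\eta-v),\qquad w=\delta v,\qquad z=-\delta g_\eta(v)/y,\qquad \varphi=\begin{pmatrix}x&y\\z&w\end{pmatrix}.
\]
Then $x\in(\delta)\subseteq\mathfrak e_1$, $w\in(\delta)\subseteq\mathfrak e_2$, $y\in\mathfrak g$ and $z\in\delta\mathfrak p(\mathfrak g\mathfrak p)^{-1}=\delta\mathfrak g^{-1}=\mathfrak g_{21}$, so $\varphi(Q)\subseteq P$. Moreover
\[
\det\varphi=\delta^2v(\eta-v)+\delta(\delta v^2-\delta\eta v+\eta)=\delta\eta,\qquad
\det(1-\varphi)=1-\delta\eta+\delta\eta=1 .
\]
By Lemma~\ref{lem:minors}, $\varphi(Q)=P$ and $1-\varphi\in\mathrm{Aut}(Q)$, and Lemma~\ref{lem:image}(b) applies.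
\end{proof}

\begin{example}\label{ex:rank2}
Let $R=\mathbb Z[\sqrt{10}]$, $\mathfrak q=(3,1+\sqrt{10})$ as in Example~\ref{ex:plus10}, and $\mathfrak q'=(3,1-\sqrt{10})$, so that $\mathfrak q\mathfrak q'=(3)$. Let $Q=R^2$ and $P=\mathfrak q\oplus\mathfrak q'$. Here $\mathfrak e_1=\mathfrak q$, $\mathfrak e_2=\mathfrak q'$, $\delta=3$, and $\mathfrak g=\mathfrak q$ is not principal. Take $\eta=1$ and $v=\sqrt{10}$. Then
\[
g_1(v)=3v^2-3v+1=31-3\sqrt{10}=13-3(\sqrt{10}-6)
\]
lies in the prime $\mathfrak p=(13,\sqrt{10}-6)$ of norm $13$. The element $y=7+\sqrt{10}$ lies in $\mathfrak q$ and in $\mathfrak p$ and has norm $39$, so $\mathfrak q\mathfrak p=(y)$. Lemma~\ref{lem:step1} gives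
\[
\varphi=\begin{pmatrix}3-3\sqrt{10}&7+\sqrt{10}\\-19+4\sqrt{10}&3\sqrt{10}\end{pmatrix},\qquad \mathrm{tr}\,\varphi=\det\varphi=3 .
\]
So every matrix with image $\mathfrak q\oplus\mathfrak q'$ is a sum of two units.
\end{example}

To find $\mathfrak p$ and $v$ in general, complete the square:
\begin{equation}\label{eq:square}
4\delta\,g_\eta(v)=(2\delta v-\delta\eta)^2-D_\eta,\qquad D_\eta=\delta^2\eta^2-4\delta\eta .
\end{equation}
A prime $\mathfrak p\nmid2\delta$ divides some value $g_\eta(v)$ if and only if $D_\eta$ is a square modulo $\mathfrak p$. So we want a prime that splits in $K(\sqrt{D_\eta})$ and has a prescribed ideal class. The first is a condition on its Frobenius in $K(\sqrt{D_\eta})/K$ and the second, by class field theory, on its Frobenius in the class field $H$ defined below. The two conditions are independent unless $K(\sqrt{D_\eta})$ is a quadratic extension of $K$ inside $H$, and in that case they may contradict each other.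

\begin{remark}
This really happens. Let $R=\mathbb Z[\sqrt{10}]$, $\mathfrak f=(5,\sqrt{10})$ and $P=\mathfrak f\oplus\mathfrak f\subset R^2$. Since $\mathfrak f^2=(5)$, we have $\delta=5$ and $\mathfrak g=\mathfrak f$. For $\eta=1$ we get $g_1(v)=5v^2-5v+1$ and $D_1=5$. The extension $K(\sqrt5)=K(\sqrt2)$ of $K=\mathbb Q(\sqrt{10})$ is unramified at all finite primes, because $\mathbb Q(\sqrt5)$ is ramified only at $5$ and $\mathbb Q(\sqrt2)$ only at $2$; and it is totally real. So the Frobenius of a prime in $K(\sqrt5)/K$ depends only on its ideal class. It is nontrivial for $\mathfrak f$, since $2$ is not a square modulo $5$; hence it is nontrivial for every prime in the class $[\mathfrak f]^{-1}=[\mathfrak f]$. But a prime $\mathfrak p$ containing some $g_1(v)$ splits in $K(\sqrt5)$: it does not divide $5$, because $g_1(v)\equiv1\pmod 5$; it does not divide $2$, because the prime above $2$ has residue field $\mathbb F_2$ and $v^2+v+1$ has no root there; and so $20g_1(v)=(10v-5)^2-5$ shows that $5$ is a nonzero square modulo $\mathfrak p$. Hence Lemma~\ref{lem:step1} cannot be applied with $\eta=1$. This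 is why $\eta$ must be allowed to vary.
\end{remark}

\subsection*{Choice of the unit}

Let $H/K$ be the maximal abelian extension that is unramified at all finite primes and in which all places of $S$, including the archimedean ones, split completely. By class field theory $H/K$ is finite, and there is an isomorphism $\mathrm{Pic}(R)\cong\mathrm{Gal}(H/K)$ that sends the class of a prime $\mathfrak p$ of $R$ to its Frobenius. Let $K(\sqrt{m_1}),\dots,K(\sqrt{m_l})$ be the quadratic extensions of $K$ inside $H$, with $0\ne m_i\in R$; there are finitely many, possibly none. We have to choose $\eta$ so that $K(\sqrt{D_\eta})$ is none of these.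

We use Siegel's theorem in the following form \cite[Thm.~IX.4.3]{Silverman}: \emph{if $f\in K[T]$ has degree at least $3$ and distinct roots in $\bar K$, then $Y^2=f(T)$ has only finitely many solutions in $S$-integers.} The condition $D_\eta=m_is^2$ defines a conic in the variables $(\eta,s)$, to which the theorem does not apply. Restricting $\eta$ to cubes raises the degree.

\begin{lemma}\label{lem:siegel}
There is a unit $\eta$ of $R$ such that $D_\eta\notin m_iK^{*2}$ for $i=1,\dots,l$.
\end{lemma}

\begin{proof}
Since $R^*$ is finitely generated and infinite, it contains an element $\theta$ of infinite order. For $k\ge1$ put $t=\theta^k$ and $\eta=t^3$. Then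
\[
D_\eta=\delta\eta(\delta\eta-4)=t^2\cdot\delta t(\delta t^3-4).
\]
If $D_\eta=m_is^2$ with $s\in K^*$, then
\[
\Bigl(\frac{m_is}{t}\Bigr)^2=\frac{m_iD_\eta}{t^2}=F_i(t),\qquad F_i(T)=m_i\delta T(\delta T^3-4)\in R[T].
\]
The square of $m_is/t$ lies in $R$, so $m_is/t\in R$, because $R$ is integrally closed. The polynomial $F_i$ has degree $4$ and distinct roots, namely $0$ and the three cube roots of $4/\delta$. By Siegel's theorem only finitely many $t\in R$ can occur for each $i$. The elements $\theta^k$ are pairwise distinct, so all but finitely many $k$ give an $\eta$ as required.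
\end{proof}

\subsection*{Choice of the prime}

\begin{proof}[End of the proof of Theorem~\ref{thm:B}]
Fix $\eta$ as in Lemma~\ref{lem:siegel} and let $L=K(\sqrt{D_\eta})$. Either $L=K$ (this includes the case $D_\eta=0$), or $L/K$ is quadratic; in the second case $L\not\subseteq H$, because $L=K(\sqrt{m_i})$ would mean $D_\eta\in m_iK^{*2}$. In both cases $L\cap H=K$, so
\[
\mathrm{Gal}(LH/K)=\mathrm{Gal}(L/K)\times\mathrm{Gal}(H/K).
\]
By Chebotarev's density theorem, every element of this abelian group is the Frobenius of infinitely many primes of $K$. So there is a prime $\mathfrak p$ of $R$, not dividing $2\delta$, that splits completely in $L$ and whose Frobenius in $\mathrm{Gal}(H/K)$ corresponds to $[\mathfrak g]^{-1}$. Then $[\mathfrak p]=[\mathfrak g]^{-1}$. As $\mathfrak p$ splits completely in $L$, the element $D_\eta\in R$ is a square in the completion $K_{\mathfrak p}$; its square root is integral, so there is $s\in R$ with $s^2\equiv D_\eta\pmod{\mathfrak p}$. Since $2\delta$ is invertible modulo $\mathfrak p$, we can choose $v\in R$ with $2\delta v\equiv\delta\eta+s\pmod{\mathfrak p}$. By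 \eqref{eq:square},
\[
4\delta\,g_\eta(v)\equiv s^2-D_\eta\equiv0\pmod{\mathfrak p},
\]
and hence $g_\eta(v)\in\mathfrak p$. Lemma~\ref{lem:step1} shows that $A$ is a sum of two automorphisms.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BD}
\emph{Block diagonalization and 2-unit sums of matrices over Pr\"ufer domains},
\url{http://www.ams.org/journals/tran/2011-363-09/S0002-9947-2011-05328-6/S0002-9947-2011-05328-6.pdf}.

\bibitem{Silverman}
Silverman, \emph{The Arithmetic of Elliptic Curves}.

\end{thebibliography}

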